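# A 2-Brauer character of degree 50 with $\langle\varphi^*,1^*\rangle=-1$

## A solvable group of order 150000 that violates Conjecture B

**Theorem 1.** There is a solvable group $\Gamma$ of order $150000=2^4\cdot 3\cdot 5^5$ with $\Gamma=O_{2',2,2'}(\Gamma)$, and there are irreducible $2$-Brauer characters $\varphi,\varphi'$ of $\Gamma$ of degree $50$, such that
$$\langle \varphi^*,1^*\rangle=-1\qquad\text{and}\qquad \langle \varphi'^*,1^*\rangle=4 ,$$
where $1$ is the trivial Brauer character. Hence Conjecture B, stated next, fails for $p=2$.

**Conjecture B.** Let $G$ be a finite group, $p$ a prime, $(\mathbb K,R,\mathbb F)$ a $p$-modular system for $G$, and $\{\phi_i:1\le i\le \ell\}$ the Brauer characters of the absolutely irreducible $\mathbb FG$-modules. Let $\phi_i^*$ be the unique extension of $\phi_i$ to a class function of $G$ that is constant on $p'$-sections, so that $\phi_i^*(g)=\phi_i(g_{p'})$ for all $g\in G$. Let $\langle\alpha,\beta\rangle=\frac1{|G|}\sum_{g\in G}\alpha(g)\overline{\beta(g)}$. Then $\langle\phi_i^*,\phi_j^*\rangle$ is a non-negative integer for all $i,j\le\ell$.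

The conjecture is taken from "Decomposing the Truncated Conjugation Module" (https://www.uv.es/jomimar8/valenciaslides/robinson.pdf). It speaks of all finite groups and all primes, so one group and one prime are enough to disprove it. Nothing below decides whether there are counterexamples for odd $p$. A second theorem, stated in full once its notation is available, says where the conjecture does hold and how badly it fails.

## Brauer characters, $p'$-sections and the extension $\phi^*$

Let $G$ be a finite group and $p$ a prime. Every $g\in G$ factors uniquely as $g=g_pg_{p'}=g_{p'}g_p$ with $g_p$ of $p$-power order and $g_{p'}$ of order prime to $p$. Elements of order prime to $p$ are called $p$-regular; write $G_{p'}$ for the set of them. Elements of $p$-power order are called $p$-elements. We take $\mathbb K$ (characteristic $0$) and $\mathbb F$ (characteristic $p$) large enough to be splitting fields for all groups in sight, and we regard character values as complex numbers in the usual way.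

The Brauer character of an $\mathbb FG$-module takes the value at $x\in G_{p'}$ obtained by lifting the eigenvalues of $x$ to complex roots of unity of order prime to $p$ and adding them. Write $IBr(G)$, or $IBr_p(G)$, for the Brauer characters of the simple modules. We use the following textbook facts.

1. $IBr(G)$ is a basis of the class functions on $G_{p'}$. The Brauer character of any module is a combination of $IBr(G)$ with non-negative integer coefficients. Tensor products give products, dual modules give complex conjugates.
2. If $p\nmid |G|$, Brauer characters and ordinary characters are the same, and $IBr(G)=Irr(G)$. So the restriction of a Brauer character to a $p'$-subgroup is an ordinary character.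
3. The restriction of an ordinary character to $G_{p'}$ is the Brauer character of a module, its reduction modulo $p$.
4. A projective $\mathbb FG$-module has an ordinary character, which vanishes off $G_{p'}$ and agrees on $G_{p'}$ with the Brauer character. The characters $\Phi_k$ of the projective indecomposable modules satisfy $\frac1{|G|}\sum_{x\in G_{p'}}\Phi_k(x)\overline{\phi_l(x)}=\delta_{kl}$, and they form a basis of the class functions of $G$ vanishing off $G_{p'}$. If $M$ is projective, so is $M\otimes M'$ for every module $M'$.

**Definition ($p'$-section).** Elements $g,h\in G$ lie in the same $p'$-section if $g_{p'}$ and $h_{p'}$ are conjugate in $G$.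

So each $p'$-section contains exactly one class of $p$-regular elements, which is why $\phi$ has a unique extension $\phi^*$ that is constant on $p'$-sections. In $S_3$ with $p=2$ there are two such sections: the set consisting of $1$ and the three transpositions, and the set of the two $3$-cycles. There are two irreducible Brauer characters, $1$ and a character $\phi$ of degree $2$ with value $-1$ on $3$-cycles. So $\phi^*$ takes the value $2$ on $1$ and on the transpositions, and $-1$ on the $3$-cycles. Writing $\mathrm{sgn}$ and $\chi_2$ for the sign character and the irreducible character of degree $2$, we get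
$$\phi^*=1-\mathrm{sgn}+\chi_2 .$$
Indeed the right side is $1-1+2=2$ at $1$, $1+1+0=2$ at a transposition, and $1-1-1=-1$ at a $3$-cycle. So $\phi^*$ is a generalized character (an integer combination of irreducible characters) but not a character. That is why the sign of $\langle\phi_i^*,\phi_j^*\rangle$ is a real question. Here $\langle\phi^*,\phi^*\rangle=3$ and $\langle\phi^*,1^*\rangle=1$.

That $\phi^*$ is always a generalized character is well known, and follows from Brauer's characterization of characters. An elementary subgroup is nilpotent, so it is a direct product $E=E_p\times E_{p'}$ of a $p$-group and a $p'$-group. For $u\in E_p$, $v\in E_{p'}$ we have $\phi^*(uv)=\phi(v)$, so $\phi^*|_E$ is inflated from the character $\phi|_{E_{p'}}$ (fact 2). A class function whose restriction to every elementary subgroup is a generalized character is itself one. Consequently all the numbers $\langle\phi_i^*,\phi_j^*\rangle$ are integers, and only their sign is in doubt.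

**Definition ($O_{\pi,\sigma,\dots}$).** $O_\pi(G)$ is the largest normal $\pi$-subgroup of $G$. $O_{\pi,\sigma}(G)$ is the preimage in $G$ of $O_\sigma(G/O_\pi(G))$, and so on.

For example $S_3=O_{2',2}(S_3)$, and $S_4=O_{2,2',2}(S_4)$ through the chain $V_4<A_4<S_4$.

## One number for each Brauer character

For $\phi\in IBr(G)$ put $m_G(\phi)=\langle \phi^*,1^*\rangle=\langle\phi^*,1\rangle$, and let $n_G(x)$ be the number of $p$-elements of $C_G(x)$. The map $g\mapsto (g_p,g_{p'})$ is a bijection from $G$ onto the pairs $(u,x)$ of commuting elements with $u$ a $p$-element and $x$ $p$-regular. Hence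
$$m_G(\phi)=\frac1{|G|}\sum_{g\in G}\phi(g_{p'})=\frac1{|G|}\sum_{x\in G_{p'}}n_G(x)\,\phi(x).\tag{1}$$

**Theorem 2.** Say that B holds for $(G,p)$, or for $G$ when $p$ is fixed, if the conclusion of Conjecture B is true for them.

1. B holds for $(G,p)$ if and only if $m_G(\phi)\ge 0$ for all $\phi\in IBr(G)$. Equivalently, the class function $\Theta_G$, equal to $n_G(x)$ at $p$-regular $x$ and $0$ elsewhere, is the character of a projective module.
2. If B holds for $G$, it holds for every quotient of $G$. B holds for $G$ if and only if it holds for $G/O_p(G)$. B holds for $G\times H$ if and only if it holds for $G$ and for $H$.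
3. If $G=O_{p,p',p}(G)$, then B holds for $(G,p)$. By Theorem 1, "$p,p',p$" cannot be replaced by "$p',p,p'$" when $p=2$.
4. If $\phi_i\overline{\phi_j}$ is the Brauer character of a projective module (for example if $\phi_i$ or $\phi_j$ has defect zero), then $\langle\phi_i^*,\phi_j^*\rangle\ge0$.
5. For $p=2$ the numbers $\langle\phi_i^*,\phi_j^*\rangle$ are unbounded below: in $\Gamma^r$ the value $-4^{\,r-1}$ occurs. Every group having $\Gamma$ as a quotient is a counterexample.
6. The ordinary analogue also fails: $\Gamma$ has $\chi\in Irr(\Gamma)$ with $\frac1{|\Gamma|}\sum_g\chi(g^{16})=-1$. So $g\mapsto\#\{h\in\Gamma:h^{16}=g\}$ is not a character.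

Parts 1 and 2 are proved now.

**Proof of part 1.** The purpose is to replace pairs $(i,j)$ by single characters. Let $M_i$ be the simple module affording $\phi_i$. Then $\phi_i\overline{\phi_j}$ is the Brauer character of $M_i\otimes M_j^*$, so $\phi_i\overline{\phi_j}=\sum_k a_{ijk}\phi_k$ on $G_{p'}$ with integers $a_{ijk}\ge0$. Evaluating at $g_{p'}$ and averaging over $g$,
$$\langle\phi_i^*,\phi_j^*\rangle=\frac1{|G|}\sum_{g\in G}(\phi_i\overline{\phi_j})(g_{p'})=\sum_k a_{ijk}\,m_G(\phi_k).$$
If all $m_G(\phi_k)\ge0$, the left side is non-negative, and it is an integer by the previous section. Conversely, the case $\phi_j=1$ of B says $m_G(\phi_i)\ge0$.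

For the second statement, $\Theta_G$ vanishes off $G_{p'}$, so by fact 4 it equals $\sum_k c_k\Phi_k$ with
$$c_k=\frac1{|G|}\sum_{x\in G_{p'}}n_G(x)\overline{\phi_k(x)}=\overline{m_G(\phi_k)}=m_G(\phi_k),$$
because $n_G(x)$ is real and $m_G(\phi_k)$ is an integer. Characters of projective modules are exactly the combinations of the $\Phi_k$ with non-negative integer coefficients, and the $c_k$ are unique. So $\Theta_G$ is such a character if and only if all $m_G(\phi_k)\ge0$. $\square$

Some cases by hand. If $p\nmid|G|$, then $\phi^*=\phi$ and $\langle\phi_i^*,\phi_j^*\rangle=\delta_{ij}$. If $G$ is a $p$-group, $IBr(G)=\{1\}$ and $m_G(1)=1$. For every $G$ we have $m_G(1)=1$, since $1^*=1$. For $S_3$ and $p=2$ we have $n(1)=4$, $n(x)=1$ for a $3$-cycle $x$, and $m(\phi)=\frac16(4\cdot 2+2\cdot(-1))=1$. Also $\phi\overline\phi=2\cdot1+\phi$ (values $4$ and $1$), so $\langle\phi^*,\phi^*\rangle=2+1=3$, as found before.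

A non-solvable case is $A_5\cong SL_2(4)$ with $p=2$. The $2$-regular classes have $1$, $20$, $12$, $12$ elements, of orders $1,3,5,5$. The irreducible Brauer characters are $1$, two characters $\alpha,\alpha'$ of degree $2$ (the natural module and its Galois conjugate), with value $-1$ on order $3$ and values $\zeta+\zeta^{-1}$, $\zeta^2+\zeta^{-2}$, in the two orders, on order $5$ (with $\zeta=e^{2\pi i/5}$), and $\alpha\alpha'$ of degree $4$, with values $1$ on order $3$ and $-1$ on order $5$. There are $15$ involutions, so $n(1)=16$. Elements of order $3$ and $5$ have centralizers of odd order, so there $n=1$. Hence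
$$m(\alpha)=m(\alpha')=\tfrac1{60}(32-20-12)=0,\qquad m(\alpha\alpha')=\tfrac1{60}(64+20-24)=1,$$
and $m(1)=1$. So B holds for $(A_5,2)$.

**Proof of part 2.** The purpose is to see how $m_G$ behaves under quotients and products. Let $N\trianglelefteq G$ and let $\phi\in IBr(G)$ be inflated from $\bar\phi\in IBr(G/N)$. The image of $g=g_pg_{p'}$ in $G/N$ is a product of commuting elements of $p$-power order and of order prime to $p$, so $(gN)_{p'}=g_{p'}N$. Thus $\phi^*(g)=\phi(g_{p'})=\bar\phi(g_{p'}N)=\bar\phi^*(gN)$, and averaging gives $m_G(\phi)=m_{G/N}(\bar\phi)$. With part 1 this proves the claim on quotients. Since $O_p(G)$ acts trivially on every simple $\mathbb FG$-module, every $\phi\in IBr(G)$ is inflated from $G/O_p(G)$, so the numbers $m$ for $G$ and for $G/O_p(G)$ are the same.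

For products, $IBr(G\times H)=\{\alpha\boxtimes\beta:\alpha\in IBr(G),\beta\in IBr(H)\}$, and $(g,h)_{p'}=(g_{p'},h_{p'})$, so $m_{G\times H}(\alpha\boxtimes\beta)=m_G(\alpha)\,m_H(\beta)$. If all factors are non-negative, so are the products. Conversely, $G$ and $H$ are quotients of $G\times H$. $\square$

## Summing over the $p$-elements, up to $A_4$

To prove B one has to show that (1) is non-negative. The sensible first move is to group the commuting pairs $(u,x)$ by $u$:
$$m_G(\phi)=\frac1{|G|}\sum_{u\ p\text{-element}}s_u(\phi),\qquad s_u(\phi)=\sum_{x\in C_G(u)_{p'}}\phi(x).\tag{2}$$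
If the $p$-regular elements of $C_G(u)$ form a subgroup, then $s_u(\phi)$ is the order of that subgroup times a multiplicity, hence $\ge 0$. This works in the following case.

**Proof of part 3.** The purpose is to reach a group in which every $s_u$ is a sum over a subgroup. Let $G=O_{p,p',p}(G)$. By part 2 we may pass to $G/O_p(G)$. This group has a normal $p'$-subgroup, namely $O_{p,p'}(G)/O_p(G)$, whose quotient is a $p$-group, so it has a normal $p$-complement. So suppose $G$ has a normal $p$-complement $N$. All $p$-regular elements lie in $N$, so the $p$-regular elements of $C_G(u)$ are exactly the elements of the $p'$-group $C_N(u)$. By (2) and fact 2,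
$$m_G(\phi)=\frac1{|G|}\sum_u|C_N(u)|\,\langle\phi|_{C_N(u)},1\rangle\ge0 .$$
Now part 1 gives B. The second sentence of part 3 is immediate from Theorem 1, where $\Gamma=O_{2',2,2'}(\Gamma)$. $\square$

A second positive case uses the fact that $n_G$ is the restriction of a permutation character.

**Proof of part 4.** The purpose is to write the form as an inner product of two characters. Let $\Pi$ be the permutation character of $G$ acting by conjugation on its set of $p$-elements. Then $\Pi(x)$ is the number of $p$-elements commuting with $x$, so $\Pi(x)=n_G(x)$ for $x\in G_{p'}$. Let $\Psi$ be the ordinary character of a projective module with Brauer character $\phi_i\overline{\phi_j}$. Then $\Psi$ vanishes off $G_{p'}$, and grouping $\langle\phi_i^*,\phi_j^*\rangle=\frac1{|G|}\sum_g(\phi_i\overline{\phi_j})(g_{p'})$ as in (1) gives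
$$\langle\phi_i^*,\phi_j^*\rangle=\frac1{|G|}\sum_{x\in G_{p'}}n_G(x)\Psi(x)=\langle\Psi,\Pi\rangle\ge0 .$$
If $\phi_i$ or $\phi_j$ has defect zero, then $M_i$ or $M_j$ is projective, hence so is $M_i\otimes M_j^*$, and the hypothesis holds. $\square$

Term-by-term positivity in (2) stops working already for $A_4$ and $p=2$. Here $IBr(A_4)$ consists of the three linear characters of $A_4/V_4\cong C_3$. Let $\nu$ be a nontrivial one, with values $1,\omega_0,\omega_0^2$ where $\omega_0=e^{2\pi i/3}$. For $u=1$ the $2$-regular elements are $1$ and the eight $3$-cycles, four in each nontrivial coset of $V_4$. They do not form a subgroup, and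
$$s_1(\nu)=1+4\omega_0+4\omega_0^2=-3 .$$
For each of the three involutions $u$ we have $C_{A_4}(u)=V_4$ and $s_u(\nu)=1$. The total is $-3+3\cdot1=0$, so $m_{A_4}(\nu)=0$. B holds for $A_4$ (also by part 2), but only because the negative term at $u=1$ is exactly balanced.

## Moving the negative sum of $A_4$ onto a large class

To tip the balance we want a negative sum $s_u$ at many elements $u$. The next lemma controls how many.

**Lemma 3.** Let a finite group $J$ act on a $5$-group $R$ and let $h\in J$ be a $2$-element. The $2$-elements of $R\rtimes J$ lying over $h$ (that is, in the coset $Rh$) are exactly the $R$-conjugates of $h$. There are $|R:C_R(h)|$ of them.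

*Proof.* Every $R$-conjugate of $h$ is a $2$-element in $Rh$. Conversely let $g\in Rh$ be a $2$-element. Then $g$ lies in $R\langle h\rangle$, in which $\langle h\rangle$ is a Sylow $2$-subgroup. By Sylow's theorem some conjugate of $\langle g\rangle$ lies in $\langle h\rangle$, and the conjugating element can be taken in $R$ because $\langle h\rangle$ normalizes itself. This conjugate of $g$ lies in $\langle h\rangle\cap Rh=\{h\}$. $\square$

So in $R\rtimes J$ the sum $s_h$ enters (2) with weight $|R:C_R(h)|$. In $A_4$ the negative sum sits at $u=1$, and $u=1$ always has weight $1$. We move it. Let $H$ be a group with a central $2$-element $\iota\ne1$ such that $H/\langle\iota\rangle\cong A_4$, and let $H$ act on a $5$-group $K$ so that $C_K(\iota)=1$. Then $\iota$ has weight $|K|$ in $K\rtimes H$, its centralizer is $H$, and with $D\in H$ of order $3$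
$$s_\iota(\varphi)=\varphi(1)+4\bigl(\varphi(D)+\varphi(D^{-1})\bigr).\tag{3}$$
Two things are then needed. First, $\varphi(D)+\varphi(D^{-1})$ must be negative enough: less than $-\varphi(1)/4$. Second, the other $2$-elements must not outweigh this. We get both from an extraspecial group $K$ of order $5^5$. Its centre $Z$ will be inverted by $\iota$ and centralized by a subgroup $T$ of index $2$, and $\varphi$ will lie over a nontrivial character of $Z$. It will turn out that this makes $s_u(\varphi)=0$ for all $u\in T$. And $D$ will fix a nondegenerate half of $K/Z$, so that its trace on a $25$-dimensional module is $-5$.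

## The group $\Gamma=K\rtimes H$

**Step 1 (matrices).** This step produces a quaternion group with an automorphism of order $3$. In $SL_2(5)$ let
$$A=\begin{pmatrix}2&0\\0&3\end{pmatrix},\quad B=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\quad C=\begin{pmatrix}3&4\\3&1\end{pmatrix}.$$
Then $A^2=B^2=-1$, and $AB=\begin{pmatrix}0&2\\2&0\end{pmatrix}$, while $BA=\begin{pmatrix}0&3\\3&0\end{pmatrix}=-AB$, and $(AB)^2=-1$. So $Q=\langle A,B\rangle\cong Q_8$. Next, $\mathrm{tr}\,C=4=-1$ and $\det C=3-12=1$, so $C^2+C+1=0$ and $C^3=1$. With $C^{-1}=\begin{pmatrix}1&1\\2&3\end{pmatrix}$,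
$$CAC^{-1}=\begin{pmatrix}1&2\\1&3\end{pmatrix}\begin{pmatrix}1&1\\2&3\end{pmatrix}=\begin{pmatrix}0&2\\2&0\end{pmatrix}=AB,\qquad CBC^{-1}=\begin{pmatrix}1&3\\4&3\end{pmatrix}\begin{pmatrix}1&1\\2&3\end{pmatrix}=\begin{pmatrix}2&0\\0&3\end{pmatrix}=A,$$
and $C(AB)C^{-1}=ABA=-A^2B=B$. So $C$ normalizes $Q$ and permutes its three cyclic subgroups of order $4$ transitively.

**Step 2 (an alternating form).** This step gives the space $K/Z$ and its symmetries. Let $M=\mathbb F_{25}^2$, with $625$ elements, let $\bar{\ }$ be the Frobenius map of $\mathbb F_{25}/\mathbb F_5$, and put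
$$f(x,y)=\mathrm{Tr}_{\mathbb F_{25}/\mathbb F_5}(x_1\bar y_2-x_2\bar y_1).$$
It is $\mathbb F_5$-bilinear. It is alternating, since $x_1\bar x_2-x_2\bar x_1$ has the form $c-\bar c$ and so has trace $0$. It is nondegenerate: if $f(x,y)=0$ for all $y$, then $\mathrm{Tr}(x_1\bar y_2)=0$ for all $y_2$ and $\mathrm{Tr}(x_2\bar y_1)=0$ for all $y_1$, so $x=0$. For $g\in SL_2(5)$ the entries of $g$ are fixed by Frobenius, so the bracket is multiplied by $\det g=1$ and $f(gx,gy)=f(x,y)$. For $c\in\mathbb F_{25}^\times$ we have $c\bar c=c^6\in\mathbb F_5$ and $f(cx,cy)=c^6f(x,y)$.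

**Step 3 (the group $H$).** This step assembles the $2$-group and the element of order $3$. Let $\omega\in\mathbb F_{25}$ be a primitive cube root of $1$. Put $D=\omega C$ and $\iota=2\cdot\mathrm{Id}$. Since $\omega^6=1$, $D$ preserves $f$. Also $D^3=1$, and $D$ acts on $Q$ by conjugation as $C$ does, because $\omega$ is scalar. Further $f(\iota x,\iota y)=4f(x,y)=-f(x,y)$, and $\iota^2=-1\in Q$. Put
$$S=Q\langle D\rangle,\qquad P=Q\langle\iota\rangle,\qquad H=P\langle D\rangle .$$
We have $|S|=24$. Since $\det\iota=-1$, $\iota\notin Q$, so $|P|=16$, and $|H|=48$. The element $\iota$ is scalar, hence central in $H$, and $P\trianglelefteq H$. Let $\mu:H\to\{\pm1\}$ be the multiplier, $f(hx,hy)=\mu(h)f(x,y)$. It is $1$ on $Q$ and on $D$, and $\mu(\iota)=-1$, so $\ker\mu=S$.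

**Step 4 (the groups $K$ and $\Gamma$).** This step builds the extraspecial group and the final semidirect product. Let $K=M\times\mathbb F_5$ with
$$(x,a)(y,b)=\bigl(x+y,\;a+b+\tfrac12f(x,y)\bigr).$$
Bilinearity gives associativity; the identity is $(0,0)$, and $(x,a)^n=(nx,na)$ because $f(x,x)=0$, so $K$ has exponent $5$ and $(x,a)^{-1}=(-x,-a)$. Write $z_a=(0,a)$ and $Z=\{z_a\}$. Exchanging the factors changes the sign of $f$, so for $g=(x,a)$ and $k=(y,b)$
$$gk=kg\,z_{f(x,y)}.\tag{4}$$
As $f$ is nondegenerate, the centre of $K$ is $Z$, and $K$ is extraspecial of order $5^5=3125$. The group $H$ acts on $K$ by $h(x,a)=(hx,\mu(h)a)$; this respects the product because $f(hx,hy)=\mu(h)f(x,y)$. Let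
$$\Gamma=K\rtimes H,\quad|\Gamma|=3125\cdot48=150000,\qquad T=K\rtimes S,\quad|\Gamma:T|=2.$$
An element $kh$ of $\Gamma$ acts on $Z$ by $z_a\mapsto z_{\mu(h)a}$. So $T$ centralizes $Z$ and $\iota$ inverts it. The chain $K\le KP\le\Gamma$ has factors of orders $5^5,2^4,3$, so $\Gamma$ is solvable and $\Gamma=O_{2',2,2'}(\Gamma)$.

## Fixed points and centralizers

**Lemma 4.**

1. $H$ has exactly $8$ elements $d$ of order $3$: four $Q$-conjugates of $D$ and four of $D^{-1}$. For each of them $C_P(d)=\langle\iota\rangle$.
2. $|C_M(D)|=25$, and $|C_K(d)|=125$ for every $d\in H$ of order $3$.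
3. For $h\in P$ the indices $|K:C_K(h)|$ are as follows: $1$ for $h=1$; $625$ for $h=-1$ and for the six $h\in Q$ of order $4$, with $C_K(h)=Z$; $3125$ for $h=\pm\iota$, with $C_K(h)=1$; $125$ for the six $h=\iota q$ with $q\in Q\setminus\{\pm1\}$, with $C_K(h)=\{(x,0):x\in C_M(h)\}$ of order $25$.

*Proof.* (1) $P/\langle\iota\rangle\cong Q/\{\pm1\}\cong C_2^2$, and $D$ permutes its three nontrivial elements cyclically. So $C_P(D)$ maps to $1$ in $P/\langle\iota\rangle$, and as $\iota$ is central, $C_P(D)=\langle\iota\rangle$, of order $4$. An element of $P$ normalizing $\langle D\rangle$ has commutator with $D$ in $P\cap\langle D\rangle=1$, so $N_P(\langle D\rangle)=\langle\iota\rangle$ and $|N_H(\langle D\rangle)|=12$. There are $48/12=4$ Sylow $3$-subgroups, hence $8$ elements of order $3$. The element $D$ has $|P:C_P(D)|=4$ conjugates under $P$, all in $PD$, and $D^{-1}$ has four in $PD^{-1}$; these are all eight. Since $P=Q\langle\iota\rangle$ and $\iota$ is central, they are $Q$-conjugates. Finally $C_P(d)$ is conjugate to $\langle\iota\rangle$, which is central.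

(2) $C$ has characteristic polynomial $t^2+t+1$, so its eigenvalues are $\omega,\omega^2$, and $D=\omega C$ has eigenvalues $\omega^2,1$. So $C_M(D)$ is one-dimensional over $\mathbb F_{25}$. As $\mu(D)=1$, $C_K(D)=\{(x,a):x\in C_M(D)\}$ has order $125$. Conjugation, together with $C_K(D^{-1})=C_K(D)$, gives all $d$.

(3) Here $C_K(h)=\{(x,a):hx=x,\ \mu(h)a=a\}$. If $h=-1$, or if $h\in Q$ has order $4$ (so $h^2=-1$), then $C_M(h)=0$ and $\mu(h)=1$, so $C_K(h)=Z$. If $h=\pm\iota$, then $h$ is a scalar $\ne1$ and $\mu(h)=-1$, so $C_K(h)=1$. If $h=\iota q$ with $q\in Q\setminus\{\pm1\}$, then $q^2=-1$, so the eigenvalues of $q$ are among the square roots $\pm2$ of $-1$. The scalars $\pm2$ have determinant $-1\neq1=\det q$, so $q$ is not scalar, and since $t^2+1=(t-2)(t+2)$ it is diagonalizable with eigenvalues $2$ and $-2$. Then $h=2q$ has eigenvalues $-1$ and $1$, so $|C_M(h)|=25$. Since $\mu(h)=-1$, the coordinate $a$ must be $0$. $\square$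

The element counts $1+1+6+2+6=16$ exhaust $P$.

For $h\in H$, comparing components in $kh\cdot d=d\cdot kh$ shows that $C_\Gamma(d)=C_K(d)\rtimes C_H(d)$ for every $d\in H$. We use this several times.

## The characters $\varphi$ and $\varphi'$

Let $\zeta=e^{2\pi i/5}$ and $\lambda(z_a)=\zeta^a$.

**Lemma 5.** Let $L\le K$ be $\{(x,a):x\in N,\ a\in\mathbb F_5\}$ for an $\mathbb F_5$-subspace $N\le M$ on which $f$ is nondegenerate. Then $L$ has exactly one irreducible character over $\lambda$. It has degree $|N|^{1/2}$ and vanishes off $Z$.

*Proof.* Let $\chi\in Irr(L)$ lie over $\lambda$; some such $\chi$ exists. As $Z$ is central, $\chi(gz)=\lambda(z)\chi(g)$ for $z\in Z$. If $g=(x,a)$ with $x\ne0$, choose $y\in N$ with $f(x,y)\ne0$. By (4), $g$ is conjugate to $gz$ with $z=z_{\pm f(x,y)}\neq1$, so $\chi(g)=\lambda(z)\chi(g)$ with $\lambda(z)\ne1$, and $\chi(g)=0$. Now $1=\langle\chi,\chi\rangle=\chi(1)^2|Z|/|L|$ gives $\chi(1)^2=|N|$. So $\chi$ is determined. $\square$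

**Step 5 (extension to $T$).** This step produces the $25$-dimensional representation. Let $\theta\in Irr(K)$ be the character over $\lambda$ of Lemma 5. It has degree $25$. Since $T$ centralizes $Z$, uniqueness makes $\theta$ invariant in $T$. As $|T:K|=24$ is prime to $|K|$, $\theta$ extends to $T$ (Isaacs, *Character Theory of Finite Groups*, Cor. 8.16). Let $X$, on a space $V$, afford an extension.

**Step 6 (splitting along $D$).** This step isolates the part of $V$ on which $D$ really acts. Let $M_0=C_M(D)$ and $M_1=(D-1)M$. As $D$ has order prime to $5$, $M=M_0\oplus M_1$. For $m\in M_0$ and $y\in M$, $f(m,Dy-y)=f(D^{-1}m,y)-f(m,y)=0$, so $M_0\perp M_1$. Hence $f$ is nondegenerate on both, and $|M_0|=|M_1|=25$. Put $K_i=\{(x,a):x\in M_i\}$. Then $K=K_0K_1$, $[K_0,K_1]=1$ by (4), $K_0\cap K_1=Z$, and $K_0=C_K(D)$.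

View $V$ as a representation of $K_0\times K_1$ through the surjection $K_0\times K_1\to K$. It is irreducible, so $V=V_0\otimes V_1$ with $V_i$ an irreducible $K_i$-module, and $Z$ acts on each $V_i$ by $\lambda$. By Lemma 5, $\dim V_i=5$ and the character of $V_i$ vanishes off $Z$. Let $X_1$ be the representation of $K_1$ on $V_1$. Since $D$ centralizes $K_0$, $X(D)$ commutes with $X(K_0)$, which spans $\mathrm{End}(V_0)\otimes1$. So $X(D)=1\otimes Y$ with $Y\in\mathrm{End}(V_1)$ and $Y^3=1$.

**Step 7 ($|\mathrm{tr}\,Y|=1$).** This step computes the trace of $D$ up to a root of unity. For $m,m'\in M_1$ with $m\ne m'$, the element $(m,0)(m',0)^{-1}=(m-m',-\tfrac12f(m,m'))$ is outside $Z$, so $\mathrm{tr}\bigl(X_1(m,0)X_1(m',0)^{-1}\bigr)=0$; for $m=m'$ this trace is $5$. If $\sum_m c_mX_1(m,0)=0$, multiplying by $X_1(m',0)^{-1}$ and taking traces gives $5c_{m'}=0$. So the $25$ operators $X_1(m,0)$ are linearly independent, hence a basis of $\mathrm{End}(V_1)$. From $X(D)X(m,0)X(D)^{-1}=X(Dm,0)$ we get $YX_1(m,0)Y^{-1}=X_1(Dm,0)$. So the linear map $E\mapsto YEY^{-1}$ of $\mathrm{End}(V_1)$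 permutes this basis and fixes only the member $m=0$, because $M_0\cap M_1=0$. Its trace is therefore $1$. On the other hand, with $Y$ diagonalized with eigenvalues $y_i$, its eigenvalues are $y_iy_j^{-1}$, so its trace is $\mathrm{tr}\,Y\cdot\mathrm{tr}\,Y^{-1}=|\mathrm{tr}\,Y|^2$. Thus $|\mathrm{tr}\,Y|^2=1$.

**Step 8 (the sign).** This step shows that the trace can be made $-1$; this sign decides the theorem. Let $a,b,c$ be the multiplicities of $1,\omega_0,\omega_0^2$ as eigenvalues of $Y$. Then $a+b+c=5$ and
$$1=|a+b\omega_0+c\omega_0^2|^2=\tfrac12\bigl((a-b)^2+(b-c)^2+(c-a)^2\bigr).$$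
Three integers with sum $0$ and sum of squares $2$ are $0,1,-1$ in some order. So two of $a,b,c$ equal some $k$, the third is $k\pm1$, and $3k\pm1=5$ forces $k=2$ and the third multiplicity $1$. Since $2+2\omega_0+2\omega_0^2=0$, $\mathrm{tr}\,Y=-\varepsilon$ with $\varepsilon^3=1$. Multiply $X$ by the linear character of $T/KQ\cong C_3$ taking the value $\varepsilon^{-1}$ at $D$. This is still an extension of $\theta$, and now
$$\mathrm{tr}\,Y=\mathrm{tr}\,Y^{-1}=-1 .$$

**Step 9 (values on $T$).** This step records the values of the resulting extension $\hat\theta$ on odd-order elements outside $K$. For $c\in K_0=C_K(D)$, $\hat\theta(cD^{\pm1})=\mathrm{tr}(c|V_0)\,\mathrm{tr}\,Y^{\pm1}=-\mathrm{tr}(c|V_0)$, which is $-5\zeta^a$ if $c=z_a$ and $0$ if $c\notin Z$. By Lemma 4(1) every $d\in H$ of order $3$ is $Q$-conjugate to $D$ or $D^{-1}$, $Q$ centralizes $Z$, and $\hat\theta$ is a class function of $T\ge Q$. So for all such $d$ and all $c\in C_K(d)$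
$$\hat\theta(z_ad)=-5\zeta^a,\qquad\hat\theta(cd)=0\ \text{ if }c\notin Z.\tag{5}$$

**Step 10 (irreducibility modulo $2$).** This step turns $\hat\theta$ into an irreducible Brauer character of $\Gamma$. Let $\varphi_0$ be the restriction of $\hat\theta$ to $2$-regular elements, the Brauer character of an $\mathbb FT$-module $\overline V$. Its restriction to the $2'$-group $K$ is $\theta$, irreducible by fact 2, so $\overline V$ is simple and $\varphi_0\in IBr(T)$. On $\overline V$ the element $z_a$ acts as the reduction of $\zeta^a$.

Let $\varphi=\varphi_0^{\,\Gamma}$, afforded by the induced module $\overline V\oplus\iota\overline V$. As a $T$-module it is the sum of two simple modules, on which $Z$ acts by $\bar\lambda$ and by $\bar\lambda^{-1}$ respectively, since $\iota$ inverts $Z$. The $5$th roots of unity remain distinct modulo $2$, so these are non-isomorphic and the only $T$-submodules are $0,\overline V,\iota\overline V$ and the whole. The element $\iota$ interchanges the two summands, so no proper nonzero one is a $\Gamma$-submodule. Hence $\varphi\in IBr(\Gamma)$. (This is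 the Clifford correspondence for $\lambda$, whose inertia group in $\Gamma$ is $T$.)

All odd-order elements lie in $T$, and there $\varphi(x)=\varphi_0(x)+\varphi_0(\iota x\iota^{-1})$. Since $\iota$ inverts $Z$, centralizes $d$, and preserves $K\setminus Z$ and $C_K(d)\setminus Z$, we get
$$\begin{aligned}&\varphi(1)=50,\quad\varphi(z_a)=25(\zeta^a+\zeta^{-a}),\quad\varphi=0\text{ on }K\setminus Z,\\&\varphi(z_ad)=-5(\zeta^a+\zeta^{-a}),\quad\varphi(cd)=0\ \text{ for }c\in C_K(d)\setminus Z.\end{aligned}\tag{6}$$

**Step 11 (the character $\varphi'$).** This step gives the second character by a twist. Let $\nu$ be a nontrivial linear character of $T/KQ\cong C_3$ and $\varphi'=(\varphi_0\nu)^\Gamma$. The restriction of $\varphi_0\nu$ to $K$ is again $\theta$, so Step 10 applies and $\varphi'\in IBr(\Gamma)$. As $\iota$ centralizes $d$, $\varphi'(cd)=\nu(d)\varphi(cd)$ for $c\in C_K(d)$, and $\varphi'=\varphi$ on $K$.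

## The sum $-150000$

**Step 12 (the $2$-regular elements).** This step lists the elements over which (1) is summed. A $2$-regular element of $\Gamma$ maps to an element of odd order in $H$, so it lies in $K$ or in one of the eight cosets $Kd$. Conversely, all these elements are $2$-regular because $K\langle d\rangle$ has odd order. Let $g\in Kd$. The $3$-part $g_3$ of $g$ maps to $d$, since the $5$-part lies in $K$. By Sylow's theorem in $K\langle d\rangle$ the subgroup $\langle g_3\rangle$ is $K$-conjugate to $\langle d\rangle$, and then $g_3$ is $K$-conjugate to the element of $\langle d\rangle\cap Kd=\{d\}$. So $g$ is $K$-conjugate to $cd$ with $c\in C_K(d)$ its $5$-part. If $c\notin Z$, then $\varphi(g)=0$ by (6). For fixed $a$, the elements of $Kd$ that are $K$-conjugate to $z_ad$ number $|K:C_K(d)|=25$, because $z_a$ is central in $K$. For different $a$ these sets are disjoint, since the $5$-parts $z_a$ are not conjugate under $K$. So for each $a$ there are $8\cdot25=200$ elements of type $z_ad$.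

**Step 13 (the numbers $n_\Gamma$).** This step counts $2$-elements in centralizers with Lemma 3. The $2$-elements of $H$ are the elements of its normal Sylow $2$-subgroup $P$.

For $x=1$, Lemma 4(3) gives $n(1)=1+625+6\cdot625+2\cdot3125+6\cdot125=11376$.

For $x=z_a$ with $a\ne0$, $C_\Gamma(z_a)=T=K\rtimes S$, and the $2$-elements of $S$ are those of $Q$. So $n(z_a)=1+625+6\cdot625=4376$.

For $x=d$, $C_\Gamma(d)=C_K(d)\rtimes C_H(d)$, and the $2$-elements of $C_H(d)$ are those of $C_P(d)=\{1,-1,\iota,-\iota\}$. In $C_K(d)$, of order $125$, the fixed points of $-1$ are $Z$, and those of $\pm\iota$ are trivial. So $n(d)=1+25+125+125=276$.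

For $x=z_ad$ with $a\ne0$, the commuting elements $z_a,d$ of orders $5,3$ are powers of $x$, so $C_\Gamma(x)=C_\Gamma(z_a)\cap C_\Gamma(d)=C_K(d)\rtimes C_S(d)$. The $2$-elements of $C_S(d)$ lie in $Q\cap\langle\iota\rangle=\{\pm1\}$. So $n(z_ad)=1+25=26$.

**Step 14 (evaluation).** This step finishes Theorem 1. Both $n_\Gamma$ and $\varphi$ are class functions, and $\sum_{a\ne0}(\zeta^a+\zeta^{-a})=-2$. By (1), (6) and Steps 12 and 13,
$$\begin{aligned}|\Gamma|\,m_\Gamma(\varphi)&=11376\cdot50+4376\cdot25\cdot(-2)+200\cdot276\cdot(-10)+200\cdot26\cdot(-5)(-2)\\&=568800-218800-552000+52000=-150000=-|\Gamma| .\end{aligned}$$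
So $\langle\varphi^*,1^*\rangle=-1$. For $\varphi'$ the first two terms, with total $350000$, are unchanged. In the last two, the eight elements $d$, each counted with factor $1$, now carry factors $\nu(d)$, with $\sum_d\nu(d)=4(\nu(D)+\overline{\nu(D)})=-4$ in place of $8$. So the total $-500000$ is multiplied by $-\tfrac12$, and
$$|\Gamma|\,m_\Gamma(\varphi')=350000+250000=600000=4|\Gamma| .$$
Hence $\langle\varphi'^*,1^*\rangle=4$, and Theorem 1 is proved. $\blacksquare$

## The same sum, grouped by 2-elements

Formula (2) evaluates the same quantity in a second way, checks the arithmetic, and shows which elements cause the sign.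

Let $u\in T$ be a $2$-element. Then $s_u(\varphi)=0$. Indeed $Z\le C_\Gamma(u)$, and the $2$-regular elements of $C_\Gamma(u)$ lie in $T$, so they commute with $Z$ and the set of them is a union of cosets $Zx$. On such a coset $\varphi(z_ax)=\zeta^a\varphi_0(x)+\zeta^{-a}\varphi_0(\iota x\iota^{-1})$, and this sums to $0$ over $a$.

The $2$-elements outside $T$ lie over the $h\in P$ with $\mu(h)=-1$. By Lemma 3 and Lemma 4(3) there are $2\cdot3125=6250$ conjugates of $\iota$ or $-\iota$ under $K$, and $6\cdot125=750$ conjugates of elements $\iota q$. For $u=\pm\iota$, $C_\Gamma(u)=C_K(u)\rtimes C_H(u)=H$, whose odd-order elements are $1$ and the eight $d$, so $s_u(\varphi)=50+8\cdot(-10)=-30$. For $u=\iota q$, no $d$ commutes with $q\notin\langle\iota\rangle=C_P(d)$. So $C_H(u)$ is a $2$-group, the $2$-regular elements of $C_\Gamma(u)=C_K(u)\rtimes C_H(u)$ form the group $C_K(u)$ of order $25$, which meets $Z$ trivially, and $s_u(\varphi)=50$ by (6). Therefore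
$$m_\Gamma(\varphi)=\frac{6250\cdot(-30)+750\cdot50}{150000}=\frac{-187500+37500}{150000}=-1 .$$
For $\varphi'$ the sums over $u\in T$ vanish by the same argument, $s_{\pm\iota}(\varphi')=50-10\cdot(-4)=90$ and $s_{\iota q}(\varphi')=50$, so $m_\Gamma(\varphi')=(562500+37500)/150000=4$, as before.

The scalar $\omega$ in $D=\omega C$ matters. Run the construction with $C$ in place of $D$. Since $\omega$ is scalar, Lemma 4(1) and 4(3) are unchanged, but $C$ has no eigenvalue $1$, so $C_M(C)=0$. The argument of Step 7, applied to the $625$ operators $X(m,0)$ on $V$, gives $|\mathrm{tr}\,X(C)|=1$ for every extension. Then $|\varphi(d)|=2|\hat\theta(d)|=2$ for the eight $d$, so $s_{\pm\iota}(\varphi)\ge50-16=34$. The sums over $u\in T$ still vanish and $s_{\iota q}(\varphi)=50$, so $m(\varphi)>0$ for every character of degree $50$ built in this way.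

## Powers, quotients and 16th roots

**Proof of Theorem 2, part 5.** The purpose is to amplify the value $-1$. In the proof of part 2 we saw that $m$ is multiplicative on direct products. So in $\Gamma^r$ the irreducible Brauer character $\varphi\boxtimes\varphi'\boxtimes\cdots\boxtimes\varphi'$, with $r-1$ factors $\varphi'$, has
$$m_{\Gamma^r}(\varphi\boxtimes\varphi'\boxtimes\cdots\boxtimes\varphi')=(-1)\cdot4^{\,r-1}=-4^{\,r-1},$$
which is unbounded below as $r$ grows. If a group has $\Gamma$ as a quotient, B fails for it with $p=2$, by part 2. $\square$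

**Proof of Theorem 2, part 6.** The purpose is to replace the map $g\mapsto g_{2'}$ by a power map. Let $\chi=\hat\theta^{\,\Gamma}$. It is irreducible by the Clifford correspondence for $\lambda$, with inertia group $T$ (the argument of Step 10 applies over $\mathbb C$), and it agrees with $\varphi$ on $2$-regular elements. By Step 12 an odd-order element of $\Gamma$ is conjugate to an element of $K$, of order dividing $5$, or to $cd$ with commuting $c\in K$ and $d$ of order $3$. So its order divides $15$. The $2$-elements have order dividing $16$, the order of a Sylow $2$-subgroup. As $16\equiv1\pmod{15}$,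
$$g^{16}=g_2^{16}\,g_{2'}^{16}=g_{2'}\qquad\text{for all }g\in\Gamma .$$
Hence $\frac1{|\Gamma|}\sum_g\chi(g^{16})=\frac1{|\Gamma|}\sum_g\varphi(g_{2'})=m_\Gamma(\varphi)=-1$. Put $r(g)=\#\{h\in\Gamma:h^{16}=g\}$, a real class function. Collecting the $h$ with $h^{16}=g$,
$$\langle\chi,r\rangle=\frac1{|\Gamma|}\sum_{g}\chi(g)\,r(g)=\frac1{|\Gamma|}\sum_{h}\chi(h^{16})=-1 .$$
A character has non-negative inner product with every irreducible character, so $r$ is not a character. $\blacksquare$
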